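# The optimal Cauchy–Schwarz constant for convex forms

## 1. Convex forms, their biforms, and the constant $A_d^*$

Throughout, $H_{n,k}$ is the real vector space of forms (homogeneous polynomials) of degree $k$ in $n$ variables. Binary forms, $n=2$, are written in the variables $s,t$, and $e_1=(1,0)$, $e_2=(0,1)$.

**Definition 1 (convex form).** $C_{n,2d}\subseteq H_{n,2d}$ is the set of forms of degree $2d$ that are convex functions on $\mathbb R^n$. Equivalently, $\nabla^2p(z)\succeq 0$ for all $z$.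

Every power $(v\cdot x)^{2d}$ of a linear form is convex. The form $s^2t^2$ is nonnegative but not convex: its Hessian at $(1,1)$ is $\begin{pmatrix}2&4\\4&2\end{pmatrix}$, with determinant $-12$. Conversely, convex forms are always nonnegative: by Euler's relation $z^T\nabla^2p(z)z=2d(2d-1)\,p(z)$, so $\nabla^2p\succeq0$ forces $p\ge0$.

**Definition 2 (polar form).** For $p\in H_{n,m}$ let $M_p:(\mathbb R^n)^m\to\mathbb R$ be the unique symmetric $m$-linear form with $M_p(x,\dots,x)=p(x)$. Repeated arguments are abbreviated by exponents, as in $M_p(x^j,y^{m-j})$.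

If $p=\ell_1\cdots\ell_m$ is a product of linear forms, then $M_p(v_1,\dots,v_m)$ is the average over all permutations $\sigma$ of $\ell_1(v_{\sigma(1)})\cdots\ell_m(v_{\sigma(m)})$. For $p(x)=x^TQx$ with $Q$ symmetric, $M_p(x,y)=x^TQy$. For a binary form written with binomial weights,
$$p=\sum_{k=0}^m\binom mk a_k\,s^kt^{m-k},\qquad\text{one has}\qquad a_k=M_p(e_1^k,e_2^{m-k}),\tag{1.1}$$
as one sees by expanding $M_p\big((se_1+te_2)^m\big)$. We keep the notation $a_k$, or $a_k(p)$, for these normalized coefficients.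

**Definition 3 (biform).** For $p\in H_{n,2d}$, the biform of $p$ is $Q_p(x,y)=M_p(x^d,y^d)$. It is homogeneous of degree $d$ in $x$ and of degree $d$ in $y$, and $Q_p(x,x)=p(x)$.

For a binary form, (1.1) gives
$$p(e_1)=a_{2d},\qquad p(e_2)=a_0,\qquad Q_p(e_1,e_2)=a_d .\tag{1.2}$$
For $p(x)=x^TQx$ with $Q\succeq0$ we get $Q_p(x,y)=x^TQy$, and the Cauchy–Schwarz inequality says $Q_p(x,y)\le\sqrt{p(x)p(y)}$. For $p=s^2t^2$ we get $Q_p(e_1,e_2)=\frac16$ while $p(e_1)=p(e_2)=0$, so for nonconvex forms no constant rescues the inequality. For convex forms one does have a constant, and this is recalled as known: for every $d$ there is $A_d>0$, depending only on $d$, with $Q_p(x,y)\le A_d\sqrt{p(x)p(y)}$ for all $n$, all $p\in C_{n,2d}$ and all $x,y\in\mathbb R^n$.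

**Definition 4 (optimal constant).**
$$A_d^*=\inf\{A>0:\ Q_p(x,y)\le A\sqrt{p(x)p(y)}\ \text{ for all } n,\ p\in C_{n,2d},\ x,y\in\mathbb R^n\}.$$

The set of admissible $A$ is closed, and upward closed because $\sqrt{p(x)p(y)}\ge0$. So $A$ is admissible if and only if $A\ge A_d^*$. As an example, take $p=(s+t)^{2d}$: all $a_k$ equal $1$, so $Q_p(e_1,e_2)=1=\sqrt{p(e_1)p(e_2)}$, and therefore $A_d^*\ge1$ for every $d$. Ordinary Cauchy–Schwarz says $A_1^*=1$.

It is known that $A_1^*=A_2^*=A_3^*=1$. The conjecture under discussion, from "Algebra Beritseminar", http://www.math.uni-konstanz.de/~infusino/BerichtseminarSS2020/Schick-Handout.pdf, reads: *for all odd $d$, $A_d^*=1$.* In plain words: for odd $d$, does the Cauchy–Schwarz inequality hold for convex forms of degree $2d$ with no loss? We prove that it does not, decide for which $d$ it does, and find the exponential rate at which the constant grows.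

**Theorem A.** For every odd $d\ge7$ there is a convex binary form $p$ of degree $2d$ with $Q_p(e_1,e_2)>\frac12\big(p(e_1)+p(e_2)\big)\ge\sqrt{p(e_1)p(e_2)}$. Hence $A_d^*>1$, and the conjecture is false.

**Theorem B.** $A_d^*=1$ if and only if $d\in\{1,2,3,5\}$.

**Theorem C.** Let $G=\sum_{k\ge0}(-1)^k/(2k+1)^2$ be Catalan's constant and $\kappa=\frac12e^{4G/\pi}\approx1.605$. For all $d\ge1$,
$$A_d^*\le\frac{2^de^{4Gd/\pi}}{\binom{2d}d}\le2\sqrt d\,\kappa^d,$$
and there are absolute constants $c,C>0$ with $A_d^*\ge c\,d^{-C}\kappa^d$ for all $d\ge2$. In particular $\lim_{d\to\infty}(A_d^*)^{1/d}=\kappa$.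

One family should be tested at once. If $p=\sum_ic_i(v_i\cdot x)^{2d}$ with $c_i>0$, then $Q_p(x,y)=\sum_ic_i(v_i\cdot x)^d(v_i\cdot y)^d\le\sqrt{p(x)p(y)}$ by the usual Cauchy–Schwarz inequality for sums. So sums of powers of linear forms never violate the bound with constant $1$, and a violating $p$ must be convex for a subtler reason.

## 2. Reduction to one linear inequality on binary forms, and the dual cone

The defining inequality involves all $n$ and a square root. We first make it binary and linear.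

**Proposition 1.** Let $A>0$. Then $A\ge A_d^*$ if and only if $2a_d\le A(a_0+a_{2d})$ for all $p\in C_{2,2d}$.

*Proof.* If $A\ge A_d^*$, then $A$ is admissible, and (1.2) with AM–GM gives $a_d\le A\sqrt{a_0a_{2d}}\le\frac A2(a_0+a_{2d})$.

Conversely, let $p\in C_{n,2d}$ and $x,y\in\mathbb R^n$. The binary form $r(s,t)=p(sx+ty)$ is convex, and $M_r(e_1^d,e_2^d)=Q_p(x,y)$, $r(e_1)=p(x)$, $r(e_2)=p(y)$. For $\lambda>0$ the form $r(\lambda s,t/\lambda)$ is convex, has the same middle coefficient $a_d$, and has end coefficients $\lambda^{2d}p(x)$ and $\lambda^{-2d}p(y)$. The hypothesis gives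
$$2Q_p(x,y)\le A\big(\lambda^{2d}p(x)+\lambda^{-2d}p(y)\big)\qquad(\lambda>0).$$
The infimum of the right side over $\lambda$ is $2A\sqrt{p(x)p(y)}$, also when $p(x)$ or $p(y)$ is $0$. $\square$

The inequality is linear in $p$ and $C_{2,2d}$ is a convex cone, so we dualize.

**Definition 5 (pairing).** On $H_{2,m}$ put $\langle p,f\rangle=\sum_{k}\binom mka_kb_k$ for $p=\sum\binom mka_ks^kt^{m-k}$ and $f=\sum\binom mkb_ks^kt^{m-k}$. For $v\in\mathbb R^2$ let $\ell_v(s,t)=v_1s+v_2t$.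

For $m=2$ this is $a_0b_0+2a_1b_1+a_2b_2$. In general the monomial $s^kt^{m-k}$ has a single nonzero normalized coefficient, $1/\binom mk$, so $\langle p,s^kt^{m-k}\rangle=a_k(p)$. The pairing is a scalar product, and
$$\langle p,\ell_{v_1}\cdots\ell_{v_m}\rangle=M_p(v_1,\dots,v_m).\tag{2.1}$$
Indeed the left side is symmetric and multilinear in the $v_i$. For $v_1=\dots=v_m=v$ the normalized coefficients of $\ell_v^m$ are $v_1^kv_2^{m-k}$ (now with $v=(v_1,v_2)$), so the left side is $p(v)$, and $M_p$ is unique. Expanding $p(z+\varepsilon w)=\sum_j\binom mj\varepsilon^jM_p(z^{m-j},w^j)$ and differentiating twice at $\varepsilon=0$, we obtain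
$$\langle p,\ell_z^m\rangle=p(z),\qquad\langle p,\ell_z^{m-2}\ell_w^2\rangle=\frac1{m(m-1)}\,w^T\nabla^2p(z)\,w.\tag{2.2}$$

**Definition 6 (the cone $K_d$).** $K_d\subset H_{2,2d}$ is the convex cone generated by all $\ell_z^{2d-2}\ell_w^2$ with $z,w\in\mathbb R^2\setminus\{0\}$.

For example, $K_1$ consists of the sums of squares of linear forms, and $K_2$ contains $(s-t)^2(s+t)^2$ as well as all fourth powers $\ell_z^4$.

**Proposition 2.** $K_d$ is closed, and $f\in K_d$ if and only if $\langle p,f\rangle\ge0$ for all $p\in C_{2,2d}$. With $f_d:=(s^d-t^d)^2$,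
$$A_d^*=1\iff f_d\in K_d.\tag{2.3}$$
If $f_d\notin K_d$, there is a convex $p\in H_{2,2d}$ with $a_d>\frac12(a_0+a_{2d})\ge\sqrt{a_0a_{2d}}$.

*Proof.* The generators with $|z|=|w|=1$ form a compact set $B$ of nonnegative nonzero forms. Its convex hull is compact, since the dimension is finite. It does not contain $0$: integration over the unit circle is positive on each element of $B$, hence on the hull. If $r_jh_j\to f$ with $r_j\ge0$ and $h_j$ in the hull, then the norms of the $h_j$ are bounded below, so the $r_j$ are bounded. Passing to convergent subsequences gives $f\in K_d$. So $K_d$ is closed.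

By (2.2) with $m=2d$, $p$ is convex if and only if $\langle p,f\rangle\ge0$ for all $f\in K_d$. (Only $z\ne0$ occurs there, and $z=0$ follows by continuity.) The bipolar theorem for the closed convex cone $K_d$ says that $f\in K_d$ if and only if $\langle p,f\rangle\ge0$ for every $p$ that is nonnegative on $K_d$, that is, for every convex $p$.

Finally $f_d=s^{2d}-2s^dt^d+t^{2d}$, so $\langle p,f_d\rangle=a_{2d}-2a_d+a_0$. By Proposition 1 with $A=1$, we have $f_d\in K_d$ if and only if $A_d^*\le1$, and $A_d^*\ge1$ always. If $f_d\notin K_d$, some convex $p$ has $\langle p,f_d\rangle<0$, and AM–GM gives the last inequality. $\square$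

So the whole question with constant $1$ becomes: *is the explicit form $(s^d-t^d)^2$ a sum of forms $\ell_z^{2d-2}\ell_w^2$?*

## 3. The cases $d=1,2,3$ by hand, and all even $d\ge4$

For $d=1$ and $d=2$ the answer is visible: $f_1=(s-t)^2\in K_1$, and $f_2=(s-t)^2(s+t)^2\in K_2$.

For $d=3$, write $f_3=(s-t)^2(s^2+st+t^2)^2$. Here
$$(s^2+st+t^2)^2=s^4+2s^3t+3s^2t^2+2st^3+t^4=\tfrac12\big(s^4+t^4+(s+t)^4\big),$$
since $\frac12(s+t)^4$ has coefficients $\frac12,2,3,2,\frac12$. Hence $f_3=\frac12(s-t)^2\big(s^4+t^4+(s+t)^4\big)\in K_3$. With $w=(1,-1)$, (2.2) turns this into a complete proof that $A_3^*=1$: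
$$a_0+a_6-2a_3=\tfrac1{60}\,w^T\big(\nabla^2p(e_1)+\nabla^2p(e_2)+\nabla^2p(e_1+e_2)\big)w\ge0 .$$

The even case shows how membership in $K_d$ is refuted: zeros of $f_d$ restrict the summands.

**Proposition 3.** $A_d^*>1$ for every even $d\ge4$.

*Proof.* Suppose $f_d$ is a positive combination of forms $\ell_z^{2d-2}\ell_w^2$. All summands are nonnegative and $f_d(1,1)=f_d(1,-1)=0$, so every summand vanishes at $(1,1)$ and at $(1,-1)$. Then one of $\ell_z,\ell_w$ is proportional to $s-t$ and the other to $s+t$. Dividing by $(s^2-t^2)^2$,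
$$(s^{d-2}+s^{d-4}t^2+\dots+t^{d-2})^2=c_1(s-t)^{2d-4}+c_2(s+t)^{2d-4}.$$
The coefficient of $s^{2d-4}$ gives $c_1+c_2=1$, and that of $s^{2d-5}t$ gives $(2d-4)(c_2-c_1)=0$, so $c_1=c_2=\frac12$. The coefficient of $s^{2d-6}t^2$ is $2$ on the left and $\binom{2d-4}2\ge6$ on the right, a contradiction. So $f_d\notin K_d$, and (2.3) applies. $\square$

## 4. Odd $d$: two kinds of summands, and the Hankel matrix that decides $d=5$

For odd $d$ the real zeros of $f_d$ are only the multiples of $(1,1)$, so the restriction is weaker. Let $d\ge3$ be odd, put $e=d-1$ (even), and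
$$h=\Big(\frac{s^d-t^d}{s-t}\Big)^2=(s^e+s^{e-1}t+\dots+t^e)^2=\sum_{k=0}^{2e}\binom{2e}kb_ks^kt^{2e-k},\qquad b_k=\frac{e+1-|k-e|}{\binom{2e}k}.\tag{4.1}$$
Here $b_k=b_{2e-k}$, because the coefficient of $s^kt^{2e-k}$ in $h$ counts pairs $i+j=k$ with $0\le i,j\le e$.

**Lemma 4.** $f_d\in K_d$ if and only if $h$ is a sum of forms of the two types
$$\text{(I)}\quad\ell^{2e},\qquad\qquad\text{(II)}\quad(s-t)^{2e-2}m^2\qquad(\ell,m\text{ linear forms}).$$

*Proof.* Suppose $f_d=\sum c_i\ell_{z_i}^{2d-2}\ell_{w_i}^2$ with $c_i>0$. As before each term vanishes at $(1,1)$, so $\ell_{w_i}$ or $\ell_{z_i}$ is proportional to $s-t$. Divide by $(s-t)^2$ and recall $2d-2=2e$. In the first case the term becomes a positive multiple of $\ell_{z_i}^{2e}$, in the second a positive multiple of $(s-t)^{2e-2}\ell_{w_i}^2$. Positive constants are absorbed into $\ell$ and $m$. The converse is multiplication by $(s-t)^2$. $\square$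

The sensible first attempt is to use type (I) alone, as worked for $d=3$. There is a clean test for that.

**Lemma 5.** $h$ is a sum of forms $\ell^{2e}$ if and only if the Hankel matrix $(b_{i+j})_{0\le i,j\le e}$ is positive semidefinite.

*Proof.* The cone of sums of $2e$-th powers is closed, by the argument used for $K_d$. By the bipolar theorem and $\langle q,\ell_z^{2e}\rangle=q(z)$, $h$ lies in it if and only if $\langle q,h\rangle\ge0$ for all nonnegative $q\in H_{2,2e}$. Nonnegative binary forms are sums of squares (a textbook fact), so only $q=g^2$ with $g=\sum\gamma_is^it^{e-i}$ need be tested. Since $\langle s^kt^{2e-k},h\rangle=b_k$, we have $\langle g^2,h\rangle=\sum_{i,j}\gamma_i\gamma_jb_{i+j}$. $\square$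

For $d=3$, $2(b_{i+j})=\begin{pmatrix}2&1&1\\1&1&1\\1&1&2\end{pmatrix}$ has leading minors $2,1,1$, consistent with our identity.

**Proposition 6.** $A_5^*=1$.

*Proof.* For $e=4$, (4.1) gives $28(b_0,\dots,b_8)=(28,7,3,2,2,2,3,7,28)$, so
$$28(b_{i+j})=\begin{pmatrix}28&7&3&2&2\\7&3&2&2&2\\3&2&2&2&3\\2&2&2&3&7\\2&2&3&7&28\end{pmatrix}.$$
It commutes with reversal of the indices, so symmetric and antisymmetric vectors are orthogonal for it and can be treated separately. Let $\epsilon_0,\dots,\epsilon_4$ be the unit vectors. On $\epsilon_0-\epsilon_4,\ \epsilon_1-\epsilon_3$ the Gram matrix is $\begin{pmatrix}52&10\\10&2\end{pmatrix}$, with determinant $4$. On $\epsilon_0+\epsilon_4,\ \epsilon_1+\epsilon_3,\ \epsilon_2$ it is $\begin{pmatrix}60&18&6\\18&10&4\\6&4&2\end{pmatrix}$, whose lower-right principal minors are $2$, $20-16=4$ and $60\cdot4-18\cdot12+6\cdot12=96$. Both are positive definite. By Lemma 5, $h$ is a sum of eighth powers, so $f_5=(s-t)^2h\in K_5$.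 $\square$

Now $d=7$, $e=6$. Here
$$132\,(b_6,b_7,\dots,b_{12})=\big(1,\,1,\,\tfrac43,\,\tfrac{12}5,\,6,\,22,\,132\big).$$
Label the unit vectors $\epsilon_0,\dots,\epsilon_6$. On $\epsilon_4-\epsilon_2$ and $\epsilon_5-\epsilon_1$ the Gram matrix of $132(b_{i+j})$ is $2\begin{pmatrix}1/3&7/5\\7/5&5\end{pmatrix}$. Since $\frac53-\frac{49}{25}<0$, it is not positive semidefinite, and the approach with type (I) alone stops working.

This does *not* yet refute the conjecture, because type (II) summands may help. To show that $h$ is not a sum of both types we need a functional that is negative on $h$ but nonnegative on (I) and on (II). A functional $\langle g^2,\cdot\rangle$ is nonnegative on (I) for free, since $\langle g^2,\ell_v^{2e}\rangle=g(v)^2$. On (II) it can be negative. Take $e=6$ and $g=s^3t^3$. The Hessian of $g^2=s^6t^6$ at $(1,-1)$ is $\begin{pmatrix}30&-36\\-36&30\end{pmatrix}$, so by (2.2) with $w=(1,1)$, $\langle g^2,(s-t)^{10}(s+t)^2\rangle=\frac{30+30-72}{132}=-\frac1{11}$.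 So a negative direction of the Hankel matrix is not by itself enough. But the negative direction just found is antisymmetric, and that turns out to settle the matter.

## 5. Antisymmetric squares and the proof of Theorem A

**Step 1: antisymmetric squares are nonnegative on both types.** The purpose is to control type (II). Let $e$ be even and let $g\in H_{2,e}$ satisfy $g(t,s)=-g(s,t)$. Then $g(-1,1)=-g(1,-1)$ by antisymmetry, while $g(-1,1)=(-1)^eg(1,-1)=g(1,-1)$. Hence $g(1,-1)=0$. In general $\nabla^2(g^2)=2\nabla g\nabla g^T+2g\nabla^2g$, so at $(1,-1)$ the indefinite part disappears and $\nabla^2(g^2)(1,-1)=2\nabla g\nabla g^T\succeq0$. As $s-t=\ell_{(1,-1)}$, (2.2) with $m=2e$ gives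
$$\langle g^2,(s-t)^{2e-2}\ell_w^2\rangle=\frac{1}{2e(2e-1)}w^T\nabla^2(g^2)(1,-1)w\ge0,$$
and $\langle g^2,\ell_v^{2e}\rangle=g(v)^2\ge0$.

**Step 2: the value on $h$ of an antisymmetric square with two pairs.** The purpose is to reduce to a $2\times2$ determinant. Let $e\ge6$ be even, $c=e/2$, and
$$g=\alpha(s^{c+1}t^{c-1}-s^{c-1}t^{c+1})+\beta(s^{c+2}t^{c-2}-s^{c-2}t^{c+2}).$$
Multiplying out and using $\langle s^kt^{2e-k},h\rangle=b_k$, $b_{e+j}=b_{e-j}$ and $B_j:=b_{e+j}/b_e$:

- the $\alpha^2$ term is $b_{e+2}-2b_e+b_{e-2}=2b_e(B_2-1)$;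
- the $2\alpha\beta$ term is $b_{e+3}-b_{e-1}-b_{e+1}+b_{e-3}=2b_e(B_3-B_1)$;
- the $\beta^2$ term is $b_{e+4}-2b_e+b_{e-4}=2b_e(B_4-1)$.

Therefore
$$\langle g^2,h\rangle=2b_e\big[\alpha^2(B_2-1)+2\alpha\beta(B_3-B_1)+\beta^2(B_4-1)\big].\tag{5.1}$$

**Step 3: the numbers $B_j$.** By (4.1),
$$B_j=\frac{e+1-j}{e+1}\cdot\frac{(e+j)!\,(e-j)!}{(e!)^2}=\frac{e+1-j}{e+1}\prod_{i=1}^j\frac{e+i}{e+1-i},$$
so
$$B_1=1,\quad B_2=\frac{e+2}e,\quad B_3=\frac{(e+2)(e+3)}{e(e-1)},\quad B_4=\frac{(e+2)(e+3)(e+4)}{e(e-1)(e-2)}.$$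
Using $(e+2)(e+3)=e^2+5e+6$ and $(e+2)(e+3)(e+4)=e^3+9e^2+26e+24$,
$$B_2-1=\frac2e,\qquad B_3-1=\frac{6(e+1)}{e(e-1)},\qquad B_4-1=\frac{12(e^2+2e+2)}{e(e-1)(e-2)}.$$
The diagonal entries are positive, so a single pair would never give a negative value; two pairs are needed.

**Step 4: the determinant is negative.** The determinant of the quadratic form in (5.1) is
$$(B_2-1)(B_4-1)-(B_3-1)^2=\frac{12}{e^2(e-1)}\Big[\frac{2(e^2+2e+2)}{e-2}-\frac{3(e+1)^2}{e-1}\Big].$$
Here $(e^2+2e+2)(e-1)=e^3+e^2-2$ and $(e+1)^2(e-2)=e^3-3e-2$, so the bracket has numerator $2e^3+2e^2-4-3e^3+9e+6$, and the determinant equals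
$$\frac{12\,(-e^3+2e^2+9e+2)}{e^2(e-1)^2(e-2)}.$$
For $e\ge6$, $e^3-2e^2=e^2(e-2)\ge4e^2\ge24e>9e+2$. So the determinant is negative and there are $\alpha,\beta$ with $\langle g^2,h\rangle<0$. (At $e=4$ the numerator factor is $-64+32+36+2=6>0$, in accordance with Proposition 6.) For $d=7$, $e=6$, one may take $\alpha=21$, $\beta=-5$: the bracket in (5.1) is $\frac{441}3-2\cdot105\cdot\frac75+25\cdot5=147-294+125=-22$, and $b_6=\frac7{924}=\frac1{132}$, so $\langle g^2,h\rangle=-\frac13$.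

**Step 5: conclusion of Theorem A.** Let $d\ge7$ be odd. If $f_d\in K_d$, then by Lemma 4 $h$ is a sum of forms (I) and (II), and Step 1 gives $\langle g^2,h\rangle\ge0$, contradicting Step 4. So $f_d\notin K_d$. Proposition 2 gives a convex $p$ with $a_d>\frac12(a_0+a_{2d})\ge\sqrt{a_0a_{2d}}$, which by (1.2) is the statement of Theorem A, and (2.3) gives $A_d^*>1$. $\blacksquare$

*Proof of Theorem B.* $A_d^*=1$ for $d=1,2,3$ by Section 3 and for $d=5$ by Proposition 6. $A_d^*>1$ for even $d\ge4$ by Proposition 3 and for odd $d\ge7$ by Theorem A. These cases exhaust $\mathbb N$. $\blacksquare$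

## 6. The upper bound $A_d^*\le e^{d\lambda}/\binom{2d}d$ by a Poisson integral

We turn to Theorem C. Put
$$\lambda=\frac2\pi\int_{\mathbb R}\frac{\log(1+|x|)}{1+x^2}\,dx .$$

**Step 1: evaluation of $\lambda$.** With $x=\tan\theta$, $I=\int_0^1\frac{\log(1+x)}{1+x^2}dx=\int_0^{\pi/4}\log(1+\tan\theta)d\theta$. Since $1+\tan(\frac\pi4-\theta)=\frac2{1+\tan\theta}$, the substitution $\theta\to\frac\pi4-\theta$ gives $2I=\frac\pi4\log2$, so $I=\frac\pi8\log2$. With $x\to1/x$, $\int_1^\infty\frac{\log(1+x)}{1+x^2}dx=I-\int_0^1\frac{\log x}{1+x^2}dx=\frac\pi8\log2+G$, by expanding $\frac1{1+x^2}$ and using $\int_0^1x^{2k}\log x\,dx=-\frac1{(2k+1)^2}$. Hence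
$$\lambda=\frac4\pi\Big(\frac\pi4\log2+G\Big)=\log2+\frac{4G}\pi,\qquad e^{d\lambda}=2^de^{4Gd/\pi},\qquad\frac{e^\lambda}4=\kappa.\tag{6.1}$$

**Step 2: normalization.** We claim $a_d\le\frac{e^{d\lambda}}{\binom{2d}d}\sqrt{a_0a_{2d}}$ for all $p\in C_{2,2d}$. With AM–GM and Proposition 1 this gives $A_d^*\le e^{d\lambda}/\binom{2d}d$. If $a_0a_{2d}=0$, apply the claim to $p+\varepsilon(s^{2d}+t^{2d})$, which has the same $a_d$, and let $\varepsilon\to0$. If $a_0a_{2d}>0$, rescaling $s$ and $t$ by positive factors makes $a_0=a_{2d}=1$ and replaces $a_d$ by $a_d/\sqrt{a_0a_{2d}}$. So assume $a_0=a_{2d}=1$.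

**Step 3: a pointwise bound on the real plane.** This is the only use of convexity. For $(s,t)\ne0$ put $\theta=\frac{|s|}{|s|+|t|}$. Then $(s,t)=(|s|+|t|)\big(\theta(\pm1,0)+(1-\theta)(0,\pm1)\big)$ for suitable signs. As $p(\pm e_1)=p(\pm e_2)=1$, convexity and homogeneity give $0\le p(s,t)\le(|s|+|t|)^{2d}$.

**Step 4: passage to the upper half plane.** Let $P_z(\tau)=\frac1\pi\frac{y}{(x-\tau)^2+y^2}$ for $z=x+iy$, $y>0$. We first show
$$\log|z-a|=\int_{\mathbb R}P_z(\tau)\log|\tau-a|\,d\tau\qquad(\operatorname{Im}z>0,\ \operatorname{Im}a\le0).\tag{6.2}$$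
If $\operatorname{Im}a<0$, the principal branch of $\log(\tau-a)$ is holomorphic for $\operatorname{Im}\tau>\operatorname{Im}a$, and $P_z(\tau)=\frac y\pi\frac1{(\tau-z)(\tau-\bar z)}$. Close the contour by a large upper semicircle of radius $R$; its contribution is $O(R\cdot R^{-2}\log R)\to0$. The residue at $\tau=z$ is $\frac y\pi\frac{\log(z-a)}{2iy}$, so the integral of $P_z(\tau)\log(\tau-a)$ is $\log(z-a)$; take real parts. If $a$ is real, apply this to $a-i\delta$ and let $\delta\downarrow0$. For $0<\delta\le1$, $\log|\tau-a+i\delta|$ lies between $\log|\tau-a|$ and $\log|\tau-a+i|$, both integrable against $P_z$, so dominated convergence applies.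

If $\operatorname{Im}a>0$, then $|z-a|\le|z-\bar a|$, while $|\tau-a|=|\tau-\bar a|$ for real $\tau$. So (6.2) for $\bar a$ gives (6.2) for $a$ with $\le$ in place of $=$. Let $q(z)=p(z,1)$, a polynomial with leading coefficient $a_{2d}=1$. Summing over its roots,
$$\log|q(z)|\le\int_{\mathbb R}P_z(\tau)\log|q(\tau)|\,d\tau\le2d\int_{\mathbb R}P_z(\tau)\log(1+|\tau|)\,d\tau .\tag{6.3}$$

**Step 5: the right side of (6.3) on the unit circle is largest at $z=i$.** For $z=e^{i\theta}$, $0<\theta<\pi$, the right side is $2dF(\theta)$ with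
$$F(\theta)=\frac{\sin\theta}\pi\int_{\mathbb R}\frac{\log(1+|\tau|)}{1-2\tau\cos\theta+\tau^2}\,d\tau .$$
Combine $\pm\tau$: the two kernels add to $\frac{2(1+\tau^2)}{(1+\tau^2)^2-4\tau^2\cos^2\theta}$. With $\tau=e^u$ we have $1+\tau^2=2e^u\cosh u$, the denominator is $4e^{2u}(\cosh^2u-\cos^2\theta)=4e^{2u}(\sinh^2u+\sin^2\theta)$, and $d\tau=e^udu$. So
$$F(\theta)=\frac1\pi\int_{\mathbb R}\log(1+e^u)\frac{\sin\theta\cosh u}{\sinh^2u+\sin^2\theta}\,du .$$
The kernel is even in $u$ and $\log(1+e^u)=\frac u2+\log(2\cosh\frac u2)$, so only the even part $\log(2\cosh\frac u2)$ counts. Substituting $\sinh u=\xi\sin\theta$, $\cosh u\,du=\sin\theta\,d\xi$,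
$$F(\theta)=\frac1\pi\int_{\mathbb R}\log\!\Big(2\cosh\big(\tfrac12\operatorname{arsinh}(\xi\sin\theta)\big)\Big)\frac{d\xi}{1+\xi^2}.$$
This is increasing in $\sin\theta$ and at least $\log2$. Hence $\log2\le F(\theta)\le F(\frac\pi2)=\frac1\pi\int\frac{\log(1+|\tau|)}{1+\tau^2}d\tau=\frac\lambda2$.

**Step 6: Cauchy's estimate.** By Step 5, $|q(e^{i\theta})|\le e^{d\lambda}$ for $0<\theta<\pi$. Since $|q(\bar z)|=|q(z)|$, the same holds for $-\pi<\theta<0$. At $z=\pm1$, $|q(\pm1)|\le2^{2d}\le e^{d\lambda}$, because $\lambda\ge2\log2$. The coefficient of $z^d$ in $q$ is $\binom{2d}da_d$, so Cauchy's estimate on $|z|=1$ gives $\binom{2d}da_d\le e^{d\lambda}$, which is the claim of Step 2. By (6.1) this is the first inequality of Theorem C.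

**Step 7: the second inequality.** We have $\binom{2d}d\ge\frac{4^d}{2\sqrt d}$. This is an equality for $d=1$, and the induction step is $\frac{2(2d+1)}{d+1}\ge4\sqrt{\frac d{d+1}}$, that is, $2d+1\ge2\sqrt{d(d+1)}$. Therefore $\frac{e^{d\lambda}}{\binom{2d}d}\le2\sqrt d\,\big(\frac{e^\lambda}4\big)^d=2\sqrt d\,\kappa^d$.

## 7. A zero distribution whose potential is $\log(1+|x|)$

For the lower bound we look at where the upper bound was wasteful. The first inequality of (6.3) is an equality if all roots are real. The second is nearly one if $|q(x)|$ is close to $(1+|x|)^{2d}$ on $\mathbb R$. So we want real zeros distributed according to a probability measure $\mu$ with $\int\log|x-t|\,d\mu(t)=\log(1+|x|)$. Such a $q$ need not be convex, nor even nonnegative; Section 9 repairs this at polynomial cost.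

It is convenient to work in the variable $\tau=\log|t|$. Let $k(\tau)=\frac\tau{\sinh\tau}$, $k(0)=1$. It is even, smooth, $0<k\le1$, and $k$ and $k'$ are $O(e^{-|\tau|/2})$. Moreover
$$\int_{\mathbb R}k=2\int_0^\infty2\tau\sum_{j\ge0}e^{-(2j+1)\tau}d\tau=4\sum_{j\ge0}\frac1{(2j+1)^2}=\frac{\pi^2}2 .$$
Let $\nu$ be the even probability measure $\frac2{\pi^2}k(\tau)\,d\tau$. Its density is at most $1$.

**Lemma 7.** For all $u\in\mathbb R$: $\displaystyle\int\log|2\sinh(u-\tau)|\,d\nu(\tau)=2\log(2\cosh\tfrac u2)$.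

*Proof.* Let $J(u)=\int\log|2\sinh(u-\tau)|\,k(\tau)\,d\tau=\int\log|2\sinh\sigma|\,k(u-\sigma)\,d\sigma$. We compute $J'$ by residues and then fix the constant at infinity.

**Step 1: $J'$ as a principal value.** As $\log|2\sinh\sigma|$ is locally integrable and grows linearly, while $k'$ decays exponentially, $J$ is $C^1$ with $J'(u)=\int\log|2\sinh\sigma|\,k'(u-\sigma)\,d\sigma$. Integrate by parts on $|\sigma|>\delta$. The boundary terms are $\log(2\sinh\delta)\,\big(k(u-\delta)-k(u+\delta)\big)=O(\delta\log\frac1\delta)\to0$, so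
$$J'(u)=\mathrm{PV}\!\int\coth\sigma\;k(u-\sigma)\,d\sigma=\mathrm{PV}\!\int\coth(u-\tau)\,k(\tau)\,d\tau .$$

**Step 2: an auxiliary function on a strip.** Let $u\ne0$. We want a function whose values on $\mathbb R$ and $\mathbb R+i\pi$ differ by the integrand. Put $P(\tau)=\frac\tau2-\frac{i\pi}4$ and $\varphi(\tau)=\coth(u-\tau)\frac{P(\tau)}{\sinh\tau}$. Since $P(\tau)+P(\tau+i\pi)=\tau$, $\sinh(\tau+i\pi)=-\sinh\tau$ and $\coth$ has period $i\pi$, we have $\varphi(\tau)-\varphi(\tau+i\pi)=\coth(u-\tau)k(\tau)$. Hence, with symmetric excisions at $0$ and $u$ on both lines,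
$$\mathrm{PV}\!\int_{\mathbb R}\varphi-\mathrm{PV}\!\int_{\mathbb R+i\pi}\varphi=J'(u).$$
The excision at $0$ is harmless in the difference, because $k$ is regular there.

**Step 3: residues.** In $0\le\operatorname{Im}\tau\le\pi$ the only poles of $\varphi$ are simple and lie on the boundary, at $u,\ 0,\ u+i\pi,\ i\pi$, with residues
$$-\frac{P(u)}{\sinh u},\qquad P(0)\coth u,\qquad\frac{P(u+i\pi)}{\sinh u},\qquad-P(i\pi)\coth u .$$
The vertical sides of a long rectangle contribute nothing in the limit, since $\coth$ is bounded there and $P/\sinh$ decays. Indenting the contour into the strip by small half circles, the indented integral is $0$, and each half circle, traversed clockwise, contributes $-\pi i$ times the residue. So boundary poles count half: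
$$J'(u)=\pi i\Big(\frac{P(u+i\pi)-P(u)}{\sinh u}+\big(P(0)-P(i\pi)\big)\coth u\Big)=\pi i\Big(\frac{i\pi}{2\sinh u}-\frac{i\pi}2\coth u\Big)=\frac{\pi^2}2\cdot\frac{\cosh u-1}{\sinh u}=\frac{\pi^2}2\tanh\frac u2 .$$
As $J$ is $C^1$, $J(u)=\pi^2\log(2\cosh\frac u2)+\mathrm{const}$ on $\mathbb R$.

**Step 4: the constant is $0$.** Write $\log|2\sinh\sigma|=\sigma+\psi(\sigma)$ with $\psi(\sigma)=\log|1-e^{-2\sigma}|$. Since $\int\tau k=0$, $J(u)-\frac{\pi^2}2u=\int\psi(\sigma)k(u-\sigma)\,d\sigma$. Now $k(u-\sigma)\le Ce^{-|u-\sigma|/2}\le Ce^{-(u-\sigma)/2}$. Also $\int|\psi(\sigma)|e^{\sigma/2}d\sigma<\infty$, because $\psi$ is locally integrable, $O(e^{-2\sigma})$ for $\sigma\ge1$ and $O(|\sigma|)$ for $\sigma\le-1$. So the integral is $O(e^{-u/2})\to0$ as $u\to\infty$. Also $\pi^2\log(2\cosh\frac u2)-\frac{\pi^2}2u=\pi^2\log(1+e^{-u})\to0$. Thus the constant vanishes, and multiplication by $\frac2{\pi^2}$ gives the lemma. $\square$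

**Lemma 8.** $\displaystyle\int\log(2\cosh\tau)\,d\nu(\tau)=\lambda$.

*Proof.* Let $\mu$ be the even probability measure on $\mathbb R$ for which the image of $2\mu|_{(0,\infty)}$ under $\log$ is $\nu$. For $x=e^u$, use evenness, $e^{2u}-e^{2\tau}=e^{u+\tau}\,2\sinh(u-\tau)$, $\int\tau\,d\nu=0$ and Lemma 7:
$$\int\log|x-t|\,d\mu(t)=\tfrac12\int\log|e^{2u}-e^{2\tau}|\,d\nu(\tau)=\tfrac u2+\log(2\cosh\tfrac u2)=\log(1+x).$$
By evenness, $\int\log|x-t|\,d\mu(t)=\log(1+|x|)$ for all $x\ne0$. By (6.2) with $z=i$ and real $a=t$, $\log|i-t|=\frac1\pi\int\frac{\log|x-t|}{1+x^2}dx$.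

We integrate this against $\mu$ and use Fubini, which is justified as follows. The positive part of $\log|x-t|$ is at most $\log(1+|x|)+\log(1+|t|)$, and $\int\log(1+|t|)d\mu=\int\log(1+e^\tau)d\nu<\infty$. The negative part satisfies $\int\frac{\log^-|x-t|}{1+x^2}dx\le\int_{-1}^1\log\frac1{|\sigma|}d\sigma=2$ for every $t$, where $\log^-=\max(-\log,0)$. Hence
$$\int\log(2\cosh\tau)\,d\nu=\int\log(1+e^{2\tau})\,d\nu=\int\log(1+t^2)\,d\mu=2\int\log|i-t|\,d\mu=\frac2\pi\int\frac{\log(1+|x|)}{1+x^2}dx=\lambda.\qquad\square$$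

## 8. Real-rooted forms with quantile zeros

We discretize $\nu$. From here on $c,C>0$ denote absolute constants that may change from line to line. Let $N\ge2$ be even and define $\tau_1<\dots<\tau_N$ by $\nu(-\infty,\tau_j]=\frac{j-1/2}N$. Evenness of $\nu$ gives $\tau_{N+1-j}=-\tau_j$. Put
$$x_j=e^{\tau_j},\qquad R_N(s,t)=\prod_{j=1}^N(s^2-x_j^2t^2)\in H_{2,2N}.$$
For $N=2$, $x_1x_2=1$ and $R_2=s^4-(x_2^2+x_2^{-2})s^2t^2+t^4$. Since $\nu(\tau,\infty)\le Ce^{-\tau/2}$ and $\nu(\tau_N,\infty)=\frac1{2N}$, we have $\tau_N\le2\log N+C$.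

**Lemma 9.** For all even $N\ge2$:

1. $|R_N(s,t)|\le CN^C(|s|+|t|)^{2N}$ on $\mathbb R^2$;
2. $\prod_{j=1}^N(1+x_j^2)\ge cN^{-C}e^{N\lambda}$;
3. the coefficient of $s^Nt^N$ in $R_N$ has absolute value at least $\frac1{N+1}\prod_{j=1}^N(1+x_j^2)$.

*Proof of 1.* By homogeneity, evenness in $s$ and $t$, and continuity, it suffices to take $t=1$, $s=e^u$. Let $g_u(\tau)=\log|2\sinh(u-\tau)|$. As $\sum\tau_j=0$, $\log|R_N(e^u,1)|=Nu+\sum_jg_u(\tau_j)$, and $2N\log(1+e^u)=Nu+2N\log(2\cosh\frac u2)$. So we must show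
$$\sum_jg_u(\tau_j)\le2N\log(2\cosh\tfrac u2)+C\log N+C.\tag{8.1}$$
Note that $g_u(\tau)\le|u-\tau|$.

**Case $|u|\ge\tau_N$.** All $u-\tau_j$ have weakly the same sign, so $\sum g_u(\tau_j)\le\big|\sum(u-\tau_j)\big|=N|u|\le2N\log(2\cosh\frac u2)$.

**Case $|u|<\tau_N$.** Let $\tau_k\le u<\tau_{k+1}$, $1\le k\le N-1$. The plan is to compare the sum with $N\int g_u\,d\nu$, which Lemma 7 evaluates. As $g_u$ decreases on $(-\infty,u)$ and increases on $(u,\infty)$, and consecutive $\tau_j$ enclose $\nu$-mass $\frac1N$,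
$$g_u(\tau_j)\le N\!\int_{\tau_{j-1}}^{\tau_j}\!g_u\,d\nu\quad(2\le j\le k),\qquad g_u(\tau_j)\le N\!\int_{\tau_j}^{\tau_{j+1}}\!g_u\,d\nu\quad(k+1\le j\le N-1).$$
In both cases we move *away* from $u$, where $g_u$ is larger. The two remaining terms satisfy $g_u(\tau_1),g_u(\tau_N)\le2\tau_N$. With $E=[\tau_1,\tau_k]\cup[\tau_{k+1},\tau_N]$ we have $\nu(E^c)=1-\frac{N-2}N=\frac2N$, and with $g_u^-=\max(-g_u,0)$
$$\sum_jg_u(\tau_j)\le N\int_Eg_u\,d\nu+4\tau_N\le N\int g_u\,d\nu+N\int_{E^c}g_u^-\,d\nu+4\tau_N .$$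
Since $|2\sinh\sigma|\ge2|\sigma|$, $g_u^-(\tau)\le\log^-(2|u-\tau|)$. On $|u-\tau|\ge\frac1N$ this is at most $\log N$. On $|u-\tau|<\frac1N$ it is at most $\log\frac1{|u-\tau|}$. As $\nu$ has density at most $1$,
$$\int_{E^c}g_u^-\,d\nu\le\frac2N\log N+2\int_0^{1/N}\log\frac1\sigma\,d\sigma=\frac{4\log N+2}N .$$
With $N\int g_u\,d\nu=2N\log(2\cosh\frac u2)$ (Lemma 7) and $\tau_N\le2\log N+C$, (8.1) follows.

*Proof of 2.* Let $\ell(\tau)=\log(2\cosh\tau)$, which is even, positive, and increasing on $[0,\infty)$. By symmetry of the $\tau_j$,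
$$\log\prod_j(1+x_j^2)=\sum_j\big(\tau_j+\ell(\tau_j)\big)=2\sum_{j>N/2}\ell(\tau_j).$$
Monotonicity gives $\ell(\tau_j)\ge N\int_{\tau_{j-1}}^{\tau_j}\ell\,d\nu$ for $j\ge\frac N2+2$. Since $\nu(0,\tau_{N/2+1})=\frac1{2N}$, also $\ell(\tau_{N/2+1})\ge N\int_0^{\tau_{N/2+1}}\ell\,d\nu$. Adding up, and using Lemma 8,
$$\log\prod_j(1+x_j^2)\ge N\int_{-\tau_N}^{\tau_N}\ell\,d\nu=N\lambda-2N\int_{\tau_N}^\infty\ell\,d\nu .$$
It remains to bound the tail by $C\log N+C$. Let $\tau^*>0$ be the $\frac34$-quantile of $\nu$; as $1-\frac1{2N}\ge\frac34$, $\tau_N\ge\tau^*$. For $\tau\ge\tau_N$ and $a\ge0$, $\sinh(\tau+a)=\sinh\tau\cosh a+\cosh\tau\sinh a\ge e^a\sinh\tau$, so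
$$\frac{k(\tau+a)}{k(\tau)}=\Big(1+\frac a\tau\Big)\frac{\sinh\tau}{\sinh(\tau+a)}\le\Big(1+\frac a{\tau^*}\Big)e^{-a}.$$
Hence $\nu(\tau_N+a,\infty)\le(1+\frac a{\tau^*})e^{-a}\frac1{2N}$, and
$$\int_{\tau_N}^\infty(\tau-\tau_N)\,d\nu=\int_0^\infty\nu(\tau_N+a,\infty)\,da\le\frac1{2N}\Big(1+\frac1{\tau^*}\Big).$$
Since $\ell(\tau)\le\tau+1$ for $\tau\ge0$, $2N\int_{\tau_N}^\infty\ell\,d\nu\le\big(1+\frac1{\tau^*}\big)+(\tau_N+1)\le C\log N+C$.

*Proof of 3.* Let $E_k$ be the $k$-th elementary symmetric function of $x_1^2,\dots,x_N^2$. The coefficient of $s^{2N-2k}t^{2k}$ in $R_N$ is $(-1)^kE_k$, and since $N$ is even, $s^Nt^N$ corresponds to $k=\frac N2$. From $x_jx_{N+1-j}=1$, the set of the $x_j^2$ is invariant under inversion and has product $1$, so $E_k=E_{N-k}$. By Newton's inequalities the positive sequence $(E_k)$ is log-concave, hence unimodal. Being symmetric, it has its maximum at $k=\frac N2$. As $\sum_{k=0}^NE_k=\prod_j(1+x_j^2)$ has $N+1$ terms, $E_{N/2}\ge\frac1{N+1}\prod_j(1+x_j^2)$.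 $\square$

For $N=2$, part 3 says $x_2^2+x_2^{-2}\ge\frac13(2+x_2^2+x_2^{-2})$, which holds because $x_2^2+x_2^{-2}\ge2$.

## 9. Adding a strongly convex form: the lower bound

Let $d\ge2$, $D=2d$, $\|(s,t)\|=|s|+|t|$. The norm is the one from Step 3 of Section 6.

**Step 1: a form with a large middle coefficient.** Let $q=R_d$ if $d$ is even and $q=st\,R_{d-1}$ if $d$ is odd; then $q\in H_{2,2d}$. By Lemma 9.1 and $|st|\le\|(s,t)\|^2$, $|q|\le L\|\cdot\|^D$ with some $1\le L\le Cd^C$. The coefficient of $s^dt^d$ in $q$ is the middle coefficient of $R_d$, respectively of $R_{d-1}$. By Lemma 9.2, 9.3 and $\binom{2d}d\le4^d$,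
$$|a_d(q)|\ge\frac{c\,d^{-C}e^{d\lambda}}{\binom{2d}d}\ge c\,d^{-C}\kappa^d.\tag{9.1}$$

**Step 2: the Hessian of $q$ is at most polynomially large.** Recall Markov's inequality: a polynomial $f$ of degree at most $n$ on $[-r,r]$ satisfies $\max|f'|\le\frac{n^2}r\max|f|$. Let $\|z\|=\|w\|=1$. The polynomial $x\mapsto q(z+xw)$ has degree at most $D$, and on $|x|\le\frac1D$ it is bounded by $L(1+\frac1D)^D\le eL$ (here and below $e=2.718\ldots$). Markov's inequality twice, with $r=\frac1D$, bounds the second derivative by $D^3\cdot D^3\cdot eL$. By homogeneity, for all $z,w$,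
$$|w^T\nabla^2q(z)w|\le eD^6L\,\|z\|^{D-2}\|w\|^2.\tag{9.2}$$

**Step 3: a bounded form with large Hessian.** We need a convex form whose Hessian dominates (9.2) up to a polynomial factor, but which is itself bounded at $e_1,e_2$. Put $S=s+t$, $T=s-t$, so that $\|(s,t)\|=\max(|S|,|T|)$, and
$$p_1=\Big(S^2+\frac{T^2}d\Big)^d+\Big(T^2+\frac{S^2}d\Big)^d .$$
Let $n_1=S^2+T^2/d$. In the coordinates $(S,T)$, $\nabla^2n_1^d=d\,n_1^{d-1}\nabla^2n_1+d(d-1)n_1^{d-2}\nabla n_1\nabla n_1^T$, so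
$$\nabla^2n_1^d\succeq d\,n_1^{d-1}\nabla^2n_1=2n_1^{d-1}\,\mathrm{diag}(d,1)\succeq2n_1^{d-1}I,$$
and similarly for the other summand; both Hessians are positive semidefinite. If $|S(z)|\ge|T(z)|$, then $n_1(z)\ge S(z)^2=\|z\|^2$ and we use the first summand; otherwise we use the second. Since $S(w)^2+T(w)^2\ge\|w\|^2$,
$$w^T\nabla^2p_1(z)w\ge2\,\|z\|^{D-2}\|w\|^2.\tag{9.3}$$

**Step 4: the convex form and its values.** By (9.2) and (9.3), $p=p_1\pm\varepsilon q$ with $\varepsilon=\frac2{eD^6L}$ is convex for both signs. At $e_1,e_2$ we have $|S|=|T|=1$ and $\|e_i\|=1$, so $p(e_i)\le2(1+\frac1d)^d+\varepsilon L\le2e+1\le7$. Next, $p_1$ is a combination, with nonnegative coefficients of total sum $2(1+\frac1d)^d$, of the products $S^{2d-2m}T^{2m}$ $(0\le m\le d)$. For such a product, $M(e_1^d,e_2^d)$ is an average of products of the values $S(e_i),T(e_i)\in\{1,-1\}$ (see after Definition 2), hence at most $1$ in absolute value. So $|Q_{p_1}(e_1,e_2)|\le2(1+\frac1d)^d\le2e$.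

**Step 5: conclusion of Theorem C.** Put $X=\varepsilon|a_d(q)|$ and choose the sign so that $\pm a_d(q)=|a_d(q)|$. Then $Q_p(e_1,e_2)\ge X-2e$, while $Q_p(e_1,e_2)\le A_d^*\sqrt{p(e_1)p(e_2)}\le7A_d^*$. Together with $A_d^*\ge1$,
$$A_d^*\ge\max\Big(1,\frac{X-2e}7\Big)\ge\frac X{7+2e}.$$
For the last step: if $X\le7+2e$ the right side is at most $1$. If $X\ge7+2e$, then $(7+2e)(X-2e)-7X=2e\,(X-7-2e)\ge0$. Since $\varepsilon\ge c\,d^{-C}$, (9.1) gives $A_d^*\ge c\,d^{-C}\kappa^d$ for all $d\ge2$. Combined with the upper bound $2\sqrt d\,\kappa^d$ of Section 6, taking $d$-th roots yields $(A_d^*)^{1/d}\to\kappa$. $\blacksquare$
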